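# Residual smallness and dualizability of finite completely regular semigroups

## 1. Cyclic groups and the two-element semilattice

A natural duality tries to recover every algebra $B$ built from a fixed finite algebra $A$ (by powers and subalgebras) as the algebra of *all* continuous structure-preserving maps on the set $\hom(B,A)$. Some finite algebras admit such a duality and some do not. We start with two very small semigroups that do: the cyclic group $C_n$ of order $n$, and the two-element semilattice $\mathbf 2=(\{0,1\};\min)$. Both proofs will be reused later.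

**Conventions.** Algebras are nonempty. $\mathbb V$ denotes the variety generated, and $\mathbb I,\mathbb S,\mathbb P$ denote isomorphic copies, subalgebras and direct products. A semilattice is a commutative idempotent semigroup, ordered by $x\ge y\iff xy=y$, so that products are meets. $\mathbb N=\{1,2,\dots\}$, and $X^{(\mathbb N)}$ is the group of finitely supported sequences over a group $X$. A finite group is regarded as a semigroup. If $x^n=1$ holds in it (with $n\ge2$), then $x^{-1}=x^{n-1}$, so subsemigroups of its powers are subgroups, and semigroup homomorphisms between groups are group homomorphisms. Also every semigroup congruence on a group comes from a normal subgroup.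

**Definition (alter ego, dualizability).** Let $A$ be a finite algebra, here a finite semigroup. An *alter ego* of $A$ is a structure $\underset{\sim}{A}=(A;G,H,R,\mathcal T)$, where $G$ is a set of operations on $A$, $H$ a set of partial operations, $R$ a set of relations, $\mathcal T$ is the discrete topology, and all members of $G,H,R$ are *compatible* with $A$: the graph (respectively the relation itself) is a subuniverse of a finite power of $A$. For $B\in\mathbb{ISP}(A)$ the set $\hom(B,A)$ is a closed substructure of $\underset{\sim}{A}^B$, and there is the evaluation map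
$$e_B:B\to\hom(\hom(B,A),\underset{\sim}{A}),\qquad e_B(b)(x)=x(b),$$
whose codomain consists of the continuous structure-preserving maps. The alter ego *dualizes* $A$ if $e_B$ is an isomorphism for every $B\in\mathbb{ISP}(A)$, and $A$ is *dualizable* if some alter ego dualizes it.

The choice of alter ego can be eliminated at once.

**Definition (local evaluation).** Let $B\in\mathbb{ISP}(A)$. A map $\alpha:\hom(B,A)\to A$ is a *local evaluation* if for all $h_1,\dots,h_m\in\hom(B,A)$ there is $b\in B$ with $\alpha(h_k)=h_k(b)$ for $k=1,\dots,m$.

Every $e_B(b)$ is a continuous local evaluation. The set $\hom(B,A)$ is compact, being closed in $A^B$. A map $\alpha:\hom(B,A)\to A$ is continuous if and only if there is a finite $F\subseteq B$ such that $\alpha(h)$ depends only on $h|_F$. Indeed, if $\alpha$ is continuous, each $\alpha^{-1}(a)$ is open and compact, hence a finite union of basic sets $\{h:h|_{F'}=u\}$ with $F'$ finite; collect all these $F'$ into $F$. The converse is clear.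

*Example.* Let $A=C_2$, written as the field $\mathbb F_2$, and let $B=\mathbb F_2^{(\mathbb N)}$. Then $\hom(B,A)=\mathbb F_2^{\mathbb N}$. Every linear functional $\alpha$ on $\mathbb F_2^{\mathbb N}$ is a local evaluation: the image of $b\mapsto(h_1(b),\dots,h_m(b))$ is the subspace of $\mathbb F_2^m$ cut out by the linear relations among $h_1,\dots,h_m$, and $(\alpha(h_k))_k$ satisfies these relations. A functional that vanishes on finitely supported sequences but not on $(1,1,1,\dots)$ is not continuous, since finitely supported sequences are dense. So continuity is a real condition.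

**Lemma 1.** $A$ is dualizable if and only if, for every $B\in\mathbb{ISP}(A)$, every continuous local evaluation on $\hom(B,A)$ is an evaluation $e_B(b)$.

*Proof.* A local evaluation $\alpha$ preserves every compatible relation $r$: if $(h_1(b),\dots,h_m(b))\in r$ for all $b\in B$, choose $b$ with $\alpha(h_k)=h_k(b)$ for all $k$, and then $(\alpha(h_k))_k\in r$. Applied to graphs, this shows that $\alpha$ preserves all compatible operations and partial operations. So a continuous local evaluation is a morphism for *every* alter ego; if one of them is not an evaluation, no alter ego dualizes $A$.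

Conversely, take the alter ego with all finitary compatible relations. Let $\alpha$ be a morphism for it and let $h_1,\dots,h_m\in\hom(B,A)$. The relation $r=\{(h_1(b),\dots,h_m(b)):b\in B\}$ is compatible, being the image of a homomorphism $B\to A^m$, and $(h_1,\dots,h_m)$ lies in it pointwise. So $(\alpha(h_k))_k\in r$, which says that there is $b$ with $\alpha(h_k)=h_k(b)$ for all $k$. Hence the morphisms are exactly the continuous local evaluations. If all of these are evaluations, $e_B$ is surjective; it is injective because homomorphisms $B\to A$ separate the points of $B\in\mathbb{ISP}(A)$. $\square$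

From now on dualizability is a question about continuous local evaluations.

**Proposition 2.** Let $H$ be an abelian group of exponent dividing $n$, $\Xi$ a closed subgroup of $\operatorname{Hom}(H,C_n)$ and $\nu:\Xi\to C_n$ a continuous homomorphism. Then there is $t\in H$ with $\nu(\xi)=\xi(t)$ for all $\xi\in\Xi$. In particular, $C_n$ is dualizable.

*Proof.* The kernel of $\nu$ is an open neighborhood of the trivial homomorphism, so there is a finite $F\subseteq H$ such that $\nu(\xi)=1$ whenever $\xi\in\Xi$ and $\xi|_F=1$. The subgroup $D=\langle F\rangle$ is finite, and $\xi|_F=1$ means $\xi|_D=1$. So $\nu$ factors through the restriction map $\Xi\to\operatorname{Hom}(D,C_n)$. By duality for finite abelian groups of exponent dividing $n$, the induced homomorphism on the image of this restriction extends to a homomorphism $\operatorname{Hom}(D,C_n)\to C_n$, and every such homomorphism is evaluation at some $t\in D$.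

Let $\alpha$ be a continuous local evaluation on $\hom(B,C_n)$ with $B\in\mathbb{ISP}(C_n)$. Then $B$ is an abelian group of exponent dividing $n$. Applying local evaluation to $h,h'$ and their pointwise product $hh'$ gives $\alpha(hh')=\alpha(h)\alpha(h')$. So $\alpha$ is a continuous homomorphism, hence an evaluation by the first part with $\Xi=\hom(B,C_n)$. Lemma 1 applies. $\square$

**Proposition 3.** Let $Y$ be a semilattice and let $\alpha:\hom(Y,\mathbf 2)\to\mathbf 2$ be a continuous local evaluation. Then there is $y\in Y$ with $\alpha(\chi)=\chi(y)$ for all $\chi$. In particular, $\mathbf 2$ is dualizable.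

*Proof.* Let $\alpha(\chi)$ depend only on $\chi|_F$, with $F\subseteq Y$ finite and nonempty, and let $M$ be the finite subsemilattice generated by $F$. For $x\in Y$ let $\chi_x(w)=1$ if $w\ge x$ and $\chi_x(w)=0$ otherwise; this is a homomorphism. Put
$$Q=\{x\in M:\alpha(\chi_x)=1\}.$$
We show that $Q$ is the set of elements of $M$ below a single $y\in M$.

*$Q$ is nonempty.* By local evaluation, $\alpha$ takes the constant map $1$ to $1$. The map $\chi_{\min M}$ agrees with it on $M$, so $\min M\in Q$.

*$Q$ is upward directed.* Let $x,x'\in Q$ and let $\chi=\chi_x\chi_{x'}$ be the pointwise meet. Local evaluation at $\chi,\chi_x,\chi_{x'}$ gives $\alpha(\chi)=1$. If no element of $M$ were above both $x$ and $x'$, then $\chi|_F=0$ and $\alpha(\chi)=\alpha(0)=0$, a contradiction. So let $q\in M$ be the meet of all elements of $M$ above both. Then $\chi|_M=\chi_q|_M$, so $\alpha(\chi_q)=1$, and $q\in Q$ is above $x$ and $x'$.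

*$Q$ is principal.* Since $Q$ is finite, it has a largest element $y$. If $x\in M$ and $x\le y$, then $\chi_x\ge\chi_y$, and local evaluation at $\chi_x,\chi_y$ gives $\alpha(\chi_x)\ge\alpha(\chi_y)=1$. So $Q=\{x\in M:x\le y\}$.

Now let $\chi\in\hom(Y,\mathbf 2)$. If $\chi|_M=0$, then $\alpha(\chi)=0=\chi(y)$. Otherwise $\chi^{-1}(1)\cap M$ is closed under meets and upward closed in $M$, so it has a least element $x$ and $\chi|_M=\chi_x|_M$. Hence $\alpha(\chi)=1$ iff $x\in Q$ iff $x\le y$ iff $\chi(y)=1$. $\square$

## 2. Gluing a group to a semilattice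

Groups and semilattices are the two extreme examples of the following kind of semigroup. What changes when both ingredients are present?

**Definition (completely regular).** A semigroup is *completely regular* if each of its elements lies in some subgroup; equivalently, it is a union of groups.

Groups, semilattices and $G\times\mathbf 2$ for a group $G$ are completely regular. The semigroup $\{0,c\}$ with all products equal to $0$ is not: a subgroup containing $c$ would contain $c^2=0$, whose only possible role is that of the identity, but $0c\ne c$. In a finite semigroup $a^\omega$ denotes the idempotent power of $a$, and $H_e$ the maximal subgroup at an idempotent $e$. In a finite completely regular semigroup $a\in H_{a^\omega}$, so $a=aa^\omega$. For idempotents, $f\le e$ means $ef=fe=f$.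

**Definition (residually small).** An algebra is *subdirectly irreducible* (SI) if it has a least nontrivial congruence, its *monolith*. A variety is *residually small* if there is a cardinal bounding the sizes of all its SI members, and *residually large* otherwise.

One remark is used constantly: *if a family of homomorphisms separates the points of an SI algebra, then one of them is injective*, since otherwise all kernels contain the monolith. For example, the maps $\chi_x$ separate the points of a semilattice (if $x\not\ge x'$, then $\chi_{x'}$ separates $x$ and $x'$), so an SI semilattice has two elements, and semilattices form a residually small variety.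

**Definition (IND).** A finite algebra $A$ is *inherently nondualizable* (IND) if every finite $B$ with $A\in\mathbb{ISP}(B)$ is nondualizable.

Taking $B=A$, an IND algebra is nondualizable. The following known result is part of the problem, which comes from "The Classification of Dualisable Aperiodic Semigroups", and is assumed throughout.

**Fact (1).** Any finite completely regular semigroup generating a residually large variety is IND.

For example, let $L_2=\{a,b\}$ be the left zero semigroup ($xy=x$) and let $L_2^1$ be $L_2$ with a new identity. Lemma 11 below shows that $\mathbb V(L_2^1)$ is residually large, so the three-element band $L_2^1$ is IND. The problem asks for the converse: *prove or disprove that a finite completely regular semigroup generating a residually small variety is dualizable.*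

**The natural attempt.** Consider $A=G\times\mathbf 2$ with $G$ a dualizable finite group. Given a continuous local evaluation on $\hom(B,A)$, use Proposition 3 to find the "level" of $B$ at which it should be an evaluation. This level is a group, so use dualizability of $G$ to find the right element there. Let us test this on one family. Let $V$ be an abelian subgroup of a finite group $P$, and put
$$C=\{x\in V^{(\mathbb N)}:\textstyle\prod_i x_i=1\},\qquad B_P=\{(x,0):x\in P^{(\mathbb N)}\}\cup\{(x,1):x\in C\}\le P^{\mathbb N}\times\mathbf 2. \tag{2}$$
This is a subsemigroup: it has a large group at level $0$, and at level $1$ a smaller group, defined inside $V^{(\mathbb N)}$ by an infinite product. Fix $1\ne v\in V$ and let $c=(v,1,1,\dots)$. Then $c\notin C$, so $(c,1)$ is missing from $B_P$. Can a continuous local evaluation behave like evaluation at the missing point $(c,1)$?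

*The abelian case by hand.* Let $P=V=C_3=\langle a\rangle$, $v=a$, $A=C_3\times\mathbf 2$, and $\pi_i(x,\varepsilon)=(x_i,\varepsilon)$. Suppose $\alpha$ is a continuous local evaluation on $\hom(B_V,A)$ with $\alpha(\pi_i)=(c_i,1)$ for all $i$. For finite nonempty $J\subseteq\mathbb N$ let $\sigma_J(x,\varepsilon)=(\prod_{i\in J}x_i,\varepsilon)$, and let $\sigma(x,\varepsilon)=(\prod_{i}x_i,\varepsilon)$. These are homomorphisms because $C_3$ is commutative. Local evaluation at $\sigma_J$ and the $\pi_i$, $i\in J$, gives $\alpha(\sigma_J)=(\prod_{i\in J}c_i,1)$, which is $(a,1)$ once $1\in J$. On any given finite subset of $B_V$, $\sigma_J$ agrees with $\sigma$ for all sufficiently large $J$, so continuity gives $\alpha(\sigma)=(a,1)$. But local evaluation at $\sigma$ and $\pi_1$ gives $b=(x,1)\in B_V$ with $\alpha(\sigma)=\sigma(b)$, and $x\in C$ forces $\sigma(b)=(1,1)$. This is a contradiction: the homomorphism $\sigma$ detects that $(c,1)$ is missing.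

*Where this stops.* To use dualizability of $G$ at level $1$, one would need all homomorphisms from the level-$1$ group $C$ to $G$. Only those that come from homomorphisms of the whole of $B$ are available, and these must also make sense at level $0$. If $P$ is nonabelian, the product map on $P^{(\mathbb N)}$ is not a homomorphism. For $P=S_3$ the situation is extreme.

**Lemma 4.** Let $V$ be the subgroup of order $3$ in $S_3$. For every homomorphism $g:S_3^{(\mathbb N)}\to S_3$, the restriction $g|_{V^{(\mathbb N)}}$ depends on at most one coordinate.

*Proof.* Let $N_i$ be the image under $g$ of the $i$-th factor. Distinct $N_i,N_j$ commute elementwise. If some $N_i$ is nonabelian, then $N_i=S_3$ and $N_j\le Z(S_3)=1$ for $j\ne i$, so $g$ depends on coordinate $i$ only. Otherwise every $N_i$ is abelian, and $g$ kills $V=S_3'$ in every factor. $\square$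

So at level $1$ no homomorphism can see an infinite product, and the missing point stays undetected.

## 3. The semigroup $S_3\times\mathbf 2$

**Theorem A.** $A=S_3\times\mathbf 2$ is completely regular, every SI member of $\mathbb V(A)$ has at most $7$ elements, and $A$ is not dualizable. So the statement in the problem is false.

*Proof.* $A$ is the union of the groups $S_3\times\{0\}$ and $S_3\times\{1\}$, so it is completely regular.

**Step 1. Not dualizable.** This step produces a continuous local evaluation that is not an evaluation. Let $a\in S_3$ have order $3$, $V=\langle a\rangle$, $P=S_3$, $B=B_{S_3}$ as in (2), and $c=(a,1,1,\dots)$. The homomorphisms $\pi_i(x,\varepsilon)=(x_i,\varepsilon)\in A$ separate points, so $B\in\mathbb{ISP}(A)$.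

Let $h\in\hom(B,A)$. A homomorphism from a group to $\mathbf 2$ is constant. So $h(x,0)=(g(x),\delta)$ with a group homomorphism $g:S_3^{(\mathbb N)}\to S_3$, and $h(x,1)=(g'(x),\delta')$ for $x\in C$. From $h(x,0)=h(x,1)h(1,0)$ we get $g(x)=g'(x)$ for $x\in C$. Thus
$$h(x,0)=(g(x),\delta),\qquad h(x,1)=(g(x),\delta'). \tag{3}$$
Define $\alpha(h)=(g(c),\delta')$.

*Continuity.* $\alpha(h)$ depends only on $h(c,0)$ and $h(1,1)$.

*Local evaluation.* Given $h_1,\dots,h_m$ with data $g_k,\delta'_k$, use Lemma 4 to choose $j\ge2$ different from the at most $m$ coordinates on which the maps $g_k|_{V^{(\mathbb N)}}$ depend. Let $b\in C$ have $a$ at place $1$, $a^{-1}$ at place $j$, and $1$ elsewhere. Then $b$ and $c$ differ only at place $j$, so $g_k(b)=g_k(c)$ and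
$$h_k(b,1)=(g_k(b),\delta'_k)=(g_k(c),\delta'_k)=\alpha(h_k)\quad\text{for all }k.$$

*Not an evaluation.* We have $\alpha(\pi_i)=(c_i,1)$ for every $i$. If $\alpha$ were evaluation at $(x,\varepsilon)\in B$, then $(x_i,\varepsilon)=(c_i,1)$ for all $i$, so $(x,\varepsilon)=(c,1)$. But $c\notin C$, so $(c,1)\notin B$.

By Lemma 1, $A$ is not dualizable.

**Step 2. From SI semigroups to SI groups.** The purpose is to show that an SI member of $\mathbb V(A)$ is a group $H$ or a group with a new zero, $H^0$, with $H$ trivial or SI. The semigroup $A$, and so every $S\in\mathbb V(A)$, satisfies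
$$x^7=x,\qquad x^6y=yx^6,\qquad x^2y^2=y^2x^2,$$
since in $S_3$ we have $x^6=1$ and all squares lie in the abelian group $V$. Let $S\in\mathbb V(A)$. Since $x^{12}=x^7x^5=x^6$, the elements $x^6$ are exactly the idempotents of $S$, and they are central.

First, $(xy)^6=x^6y^6$. Put $f=x^6y^6$, an idempotent, and $g=(xy)^6$. By centrality $xyf=x^7y^7=xy$, so $gf=g$. Also $f=x\,y^6x^5=xy\cdot y^5x^5$ and $g\,xy=(xy)^7=xy$, so $gf=f$. Hence $g=f$.

For an idempotent $e$ let $H_e=\{x:x^6=e\}$. It is closed under products by the formula just proved, $e$ is an identity because $ex=x^7=x$, and $x^5$ is an inverse of $x$ in $H_e$. So $H_e$ is a group. Define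
$$\Psi_e:S\to H_e^0,\qquad \Psi_e(x)=xe\ \text{ if }x^6e=e,\qquad \Psi_e(x)=0\ \text{ otherwise.}$$
If $x^6e=e$, then $(xe)^6=x^6e=e$, so $xe\in H_e$. We have $(xy)^6e=e$ iff $x^6e=e$ and $y^6e=e$: if $x^6y^6e=e$, then $x^6e=x^6x^6y^6e=e$ and likewise for $y$; the other direction is clear. Since $xe\cdot ye=xye$, $\Psi_e$ is a homomorphism.

The maps $\Psi_e$ separate points. If $x\neq y$ and $x^6=y^6=e$, then $\Psi_e(x)=x$ and $\Psi_e(y)=y$. If $x^6\ne y^6$, then up to symmetry $x^6y^6\ne x^6=:e$, and $\Psi_e(x)=x$ while $\Psi_e(y)=0$.

So if $S$ is SI, some $\Psi_e$ is injective. It is the identity on $H=H_e$, so $S\cong H$ or $S\cong H^0$. If a nonempty family of normal subgroups $N_i$ of $H$ intersects trivially, the maps to $H/N_i$, respectively $(H/N_i)^0$, separate points of $S$, so one of them is injective and that $N_i$ is trivial. Hence $H$ is trivial or an SI group, and $H\in\mathbb V(A)$.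

**Step 3. SI groups in $\mathbb V(A)$ have at most $6$ elements.** Let $H$ be an SI group (possibly infinite a priori) satisfying $x^6=1$ and $x^2y^2=y^2x^2$. Let $N$ be the subgroup generated by all squares. It is normal, it is abelian since squares commute, and its exponent divides $3$. The quotient $H/N$ has exponent dividing $2$, so it is abelian and $H'\le N$.

If $N=1$, then $H$ is an elementary abelian $2$-group in which all subgroups are normal, so being SI it has order $2$.

Let $N\ne1$, and let $g\in H$. Since $g^2\in N$ centralizes $N$, conjugation $n\mapsto n^g$ has square $1$ on $N$. Every $n\in N$ satisfies $n=n^4=(n\,n^g)^2(n\,(n^g)^{-1})^2$, a product of an element fixed by $g$ and an element inverted by $g$. So $N=N_+\times N_-$, where $N_+$ and $N_-$ are the subgroups of fixed and of inverted elements; they meet trivially because $N$ has exponent $3$. As $N$ acts trivially on itself, $H$ acts on $N$ through the abelian group $H/N$. So all these conjugations commute, and $N_+$, $N_-$ are normal in $H$. As $H$ is SI, one of them is trivial: each $g$ centralizes or inverts $N$. Consequently every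 subgroup of $N$ is normal in $H$. As $H$ is SI, $N$ has only one minimal subgroup, so $|N|=3$.

Let $K=C_H(N)$, which has index at most $2$ in $H$. For $x,y\in K$ the commutator $[x,y]\in N$ is central in $K$, so $[x^2,y]=[x,y]^2$. But $x^2\in N$ commutes with $y$, so $[x,y]^2=1$, and $[x,y]=1$ as $N$ has exponent $3$. So $K$ is abelian. The subgroup $T=\{k\in K:k^2=1\}$ is normal in $H$ and $T\cap N=1$, so $T=1$ because $H$ is SI. For $k\in K$ we have $(k^3)^2=1$, so $k^3\in T$, hence $k^3=1$ and $k=k^4=(k^2)^2\in N$. Thus $K=N$ and $|H|\le2\cdot3=6$.

By Step 2 an SI member of $\mathbb V(A)$ has at most $7$ elements. $\square$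

## 4. Coprime action as a source of nondualizability

What did $S_3$ contribute? In Lemma 4, the transposition acts on $V$ without nontrivial fixed points, and this prevents images of different copies of $V$ from overlapping. And in (3) the values of $h$ at level $1$ were determined by those at level $0$. In general there is a kernel between two levels, and it has to be controlled.

For a finite completely regular semigroup $S$ and idempotents $e\ge f$ let
$$K_{e,f}=\{x\in H_e:xf=f\},$$
a subgroup of $H_e$ (if $xf=f$, then $x^{-1}f=x^{-1}xf=ef=f$). For example, in $G\times\mathbf 2$ with $e=(1,1)$, $f=(1,0)$ it is trivial; in $G^0$ with $e=1$, $f=0$ it is all of $G$.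

**Theorem B.** Let $S$ be a finite completely regular semigroup, not equal to its minimal ideal $M$, let $G$ be a maximal subgroup of $M$ and $p$ a prime. Suppose

1. $G$ has an abelian $p$-subgroup $V\ne1$ and a $p'$-element $t$ normalizing $V$ with $C_V(t)=1$;
2. $p\nmid|K_{e,f}|$ for all idempotents $f\le e$ with $f\in M$.

Then $S$ is not dualizable.

Here a $p'$-element is one of order prime to $p$. For $S=S_3\times\mathbf 2$, $p=3$, take $V$ of order $3$ and $t$ a transposition; all $K_{e,f}$ are trivial.

**Lemma 5 (coprime action).** Let $V$ be a finite abelian $p$-group and $t$ an automorphism of $V$ with $t^m=1$ and $p\nmid m$. Then $V=[V,t]\times C_V(t)$, where $[V,t]=\{u^{-1}t(u):u\in V\}$.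

*Proof.* $[V,t]$ is a subgroup, being the image of an endomorphism. Let $N(u)=\prod_{i<m}t^i(u)$. Then $N(t(u))=N(u)$, so $N$ kills $[V,t]$; and $N(u)\in C_V(t)$, $N(u)\in u^m[V,t]$, and $N(u)=u^m$ for $u\in C_V(t)$. If $u\in[V,t]\cap C_V(t)$, then $1=N(u)=u^m$, so $u=1$. For any $u$, $u^m\in N(u)[V,t]\subseteq C_V(t)[V,t]$, and $u\mapsto u^m$ is a bijection of $V$, so $V=C_V(t)[V,t]$. $\square$

*Proof of Theorem B.*

**Step 1. The algebra $B$.** If $e$ is an idempotent of $S$ and $u\in M$ is idempotent, then $(eue)^\omega\in M$ is an idempotent $\le e$. So every idempotent lies above an idempotent of $M$. As $S\ne M$, there is $s\in S\setminus M$; then $s^\omega\notin M$, since $s=ss^\omega$. With $e_1=s^\omega$ and an idempotent $e_0\in M$ below it we have $e_1>e_0$, and $\{e_1,e_0\}\cong\mathbf 2$.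

Let $P=V\langle t\rangle\le G$ and $B=B_P$ as in (2). The homomorphisms $\pi_i(x,\varepsilon)=x_i\in P\le S$ and $\chi(x,\varepsilon)=e_\varepsilon$ separate points, so $B\in\mathbb{ISP}(S)$. Fix $1\ne v\in V$, let $c=(v,1,1,\dots)$, and for $j\ge2$ let $b_j\in C$ have $v$ at place $1$, $v^{-1}$ at place $j$, and $1$ elsewhere. Put $k_0=\lfloor\log_2|S|\rfloor$.

**Step 2. A homomorphism sees few copies of $V$.** Let $h\in\hom(B,S)$, $e=h(1,1)$ and $e'=h(1,0)$. Then $e\ge e'$ and $h(x,0)=g(x)$ with a group homomorphism $g:P^{(\mathbb N)}\to H_{e'}$. Write $V_i,t_i$ for the copies of $V,t$ in coordinate $i$, and let $W_i=g(V_i)$ and $J_h=\{i:W_i\ne1\}$. We claim that $|J_h|\le k_0$.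

Since $C_V(t)=1$, Lemma 5 gives $V=[V,t]$, and applying $g$ gives $W_i=[W_i,g(t_i)]$. The order of $g(t_i)$ is prime to $p$, so Lemma 5, applied to $W_i$, gives $C_{W_i}(g(t_i))=1$. For $j\ne i$, $W_j$ commutes with $g(t_i)$. So
$$W_i\cap\prod_{j\ne i}W_j\le C_{W_i}(g(t_i))=1.$$
All $W_j$ commute with each other, so for any finite $J\subseteq J_h$ the product of the $W_i$, $i\in J$, is direct, and $2^{|J|}\le|H_{e'}|\le|S|$.

**Step 3. $h(b_j,1)$ is the same for all $j\ge2$ with $j\notin J_h$.** This replaces (3). For two such indices $j,j'$ let $d=b_jb_{j'}^{-1}\in C$. It is supported on $\{j,j'\}$, so $g(d)=e'$. Let $k=h(d,1)\in H_e$. Then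
$$ke'=h(d,1)h(1,0)=h(d,0)=g(d)=e'.$$
Choose an idempotent $f\in M$ with $f\le e'$. Then $f\le e$ and $kf=ke'f=e'f=f$, so $k\in K_{e,f}$. As $d$ has $p$-power order, so has $k$, and condition 2 gives $k=e$. Hence $h(b_j,1)=h(d,1)h(b_{j'},1)=h(b_{j'},1)$.

**Step 4. The bad local evaluation.** Let $\alpha(h)$ be the common value in Step 3. Among the $2k_0+1$ indices $2,\dots,2k_0+2$ at most $k_0$ lie in $J_h$, so $\alpha(h)$ is the majority value among $h(b_2,1),\dots,h(b_{2k_0+2},1)$. Hence $\alpha$ is continuous. Given $h_1,\dots,h_m$, choose $j\ge2$ outside all the finite sets $J_{h_k}$; then $\alpha(h_k)=h_k(b_j,1)$ for all $k$. So $\alpha$ is a local evaluation. Finally $\alpha(\chi)=e_1$, and $\alpha(\pi_i)=(b_j)_i=c_i$ for any $j\ge2$ with $j\ne i$. Evaluation at $(x,\varepsilon)$ would force $\varepsilon=1$ and $x=c\notin C$. By Lemma 1, $S$ is not dualizable. $\square$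

**Lemma 6.** If $G$ is a finite nonabelian group with abelian Sylow subgroups, then condition 1 of Theorem B holds for $G$ and some prime $p$.

*Proof.* A nilpotent group is the product of its Sylow subgroups, so $G$ is not nilpotent. Then $G$ is not $p$-nilpotent for some $p$: otherwise $G$ would embed into the product of the $p$-groups $G/O_{p'}(G)$. Frobenius' theorem says that $G$ is $p$-nilpotent if $N_G(Q)/C_G(Q)$ is a $p$-group for every $p$-subgroup $Q$. So for some $p$-subgroup $Q$ this quotient contains an element of prime order $q\ne p$; lift it to $N_G(Q)$ and let $t$ be the $q$-part of the lift. Then $t$ is a $p'$-element of $N_G(Q)\setminus C_G(Q)$. As $Q$ is abelian, Lemma 5 gives $Q=[Q,t]\times C_Q(t)$. Take $V=[Q,t]$. It is normalized by $t$, nontrivial as $t$ does not centralize $Q$, and $C_V(t)=V\cap C_Q(t)=1$. $\square$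

## 5. Strong semilattices of rectangular groups

Now the positive side. In $S_3\times\mathbf 2$ the trouble was that a homomorphism from an upper level must survive at the lower level. If the upper group maps trivially to the bottom, or if all groups are abelian, the trouble should disappear. Theorem C makes this precise for the class of semigroups that will turn out to be the relevant one.

**Definition (rectangular group).** A *rectangular group* is $L\times R\times G$ with $L$ a left zero semigroup ($xy=x$), $R$ a right zero semigroup ($xy=y$) and $G$ a group, so that $(l,r,g)(l',r',g')=(l,r',gg')$.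

**Lemma 7.** Homomorphisms of rectangular groups are exactly the products $a\times b\times g$ of two arbitrary maps and a group homomorphism. In a rectangular group, if $pv=qv$ and $v'p=v'q$ for some $v,v'$, then $p=q$. A homomorphism from a rectangular group to a semilattice is constant.

*Proof.* Such products are homomorphisms. Conversely, if $f$ is a homomorphism from $L\times R\times G$ to a left zero semigroup, then $f(pq)=f(p)$, so $f(i,\lambda,t)=f(i,\mu,ts)$ for all $\mu,s$, and $f$ depends on $i$ only. The case of right zero semigroups is dual. A homomorphism to a group sends idempotents to $1$, and $(i,\lambda,t)=(i,\lambda,1)(i_0,\lambda_0,t)(i,\lambda,1)$, so it depends on $t$ only. For cancellation, $pv=qv$ makes the $L$- and $G$-components of $p,q$ equal, and $v'p=v'q$ makes the $R$-components equal. For the last claim, given $p,q$ there is $z$ with $p=pqz$, so the image of $p$ is $\le$ the image of $q$; by symmetry they are equal. $\square$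

**Definition (strong semilattice).** Let $Z$ be a finite semilattice with least element $0$. For $z\in Z$ let $A_z=L_z\times R_z\times G_z$ be disjoint finite rectangular groups, and for $z\ge w$ let $\varphi_{z,w}:A_z\to A_w$ be homomorphisms with $\varphi_{z,z}=\mathrm{id}$ and $\varphi_{w,v}\varphi_{z,w}=\varphi_{z,v}$. Then $A=\bigcup_zA_z$ with
$$ab=\varphi_{z,zw}(a)\,\varphi_{w,zw}(b)\qquad(a\in A_z,\ b\in A_w)$$
is a *strong semilattice of rectangular groups*. By Lemma 7, $\varphi_{z,w}=\lambda_{z,w}\times\rho_{z,w}\times\gamma_{z,w}$. Put $K_z=\ker\gamma_{z,0}\le G_z$.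

For example, $G\times\mathbf 2$ is a strong semilattice over $\{1>0\}$ with $A_1=A_0=G$ (as copies) and $\varphi_{1,0}$ the identity, so $K_1=1$. And $G^0$ is one with $A_1=G$, $A_0$ trivial, so $K_1=G$.

**Theorem C.** Let $A$ be a finite strong semilattice of rectangular groups, in the above notation. Then $A$ is dualizable in each of the following cases:

(i) all $G_z$ are abelian;

(ii) for some $w\in Z$ the group $K_w$ is dualizable and $G_z\in\mathbb{ISP}(K_w)$ for all $z\in Z$;

(iii) $|Z|=1$ and $G_0$ is dualizable.

The plan follows the natural attempt of Section 2: find the level $y$ by Proposition 3, reduce to homomorphisms that are under control below level $y$, and then find the three coordinates of the element separately.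

*Proof.* Let $n\ge2$ satisfy $a^{n+1}=a$ on $A$; in particular $n$ is a multiple of the exponent of each $G_z$, and $a^n$ is idempotent for each $a$.

**Step 1. The structure of $B\in\mathbb{ISP}(A)$.** We show that $B$ is again a strong semilattice of rectangular groups. Let $B\le A^I$, let $s(b)\in Z^I$ be the tuple of indices of $b\in B$, and let $Y=s(B)$, a semilattice, and $B_y=s^{-1}(y)\cap B$. For $x\ge y$ in $Y$ and $b\in B_x$ put
$$\psi_{x,y}(b)=(\varphi_{x_i,y_i}(b_i))_{i\in I}\in\prod_iA_{y_i}.$$
For $u\in B_y$ the definition of the product gives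
$$bu=\psi_{x,y}(b)\,u,\qquad ub=u\,\psi_{x,y}(b). \tag{4}$$
*This element lies in $B_y$.* Let $u\in B_y$ be idempotent (an $n$-th power). In the rectangular group $\prod_iA_{y_i}$ write $\psi_{x,y}(b)=(l,r,g)$ and $u=(l',r',1)$. Then $bu=(l,r',g)$, $ub=(l',r,g)$, and, as $g^n=1$,
$$(bu)(ub)^n=(l,r',g)(l',r,1)=(l,r,g)=\psi_{x,y}(b).$$
The maps $\psi_{x,y}:B_x\to B_y$ are homomorphisms with $\psi_{y,y}=\mathrm{id}$ and $\psi_{y,w}\psi_{x,y}=\psi_{x,w}$, and $bc=\psi_{x,xx'}(b)\psi_{x',xx'}(c)$ for $b\in B_x$, $c\in B_{x'}$, since all this holds coordinatewise.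

Let $I_y,\Lambda_y,H_y$ be the projections of $B_y$ to $\prod L_{y_i}$, $\prod R_{y_i}$, $\prod G_{y_i}$. Then $B_y=I_y\times\Lambda_y\times H_y$: if $(l,r,g),(l',r',g'),(l'',r'',g'')\in B_y$, then $(l,r,g)^n(l'',r'',g'')(l',r',g')^n=(l,r',g'')\in B_y$. The set $H_y$ is closed under products and powers, hence is a group of exponent dividing $n$.

**Step 2. The structure of a homomorphism.** Let $h\in\hom(B,A)$. By Lemma 7 the index of $h(b)$ is constant on each $B_x$, so there is a semilattice homomorphism $f:Y\to Z$ with $h(B_x)\subseteq A_{f(x)}$. Moreover, for $x\ge y$ and $b\in B_x$,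
$$h(\psi_{x,y}(b))=\varphi_{f(x),f(y)}(h(b)). \tag{5}$$
For $u\in B_y$, apply $h$ to (4): $h(\psi_{x,y}(b))h(u)=h(b)h(u)=\varphi_{f(x),f(y)}(h(b))h(u)$, and dually on the other side. Cancel by Lemma 7 in $A_{f(y)}$.

Fix from now on a continuous local evaluation $\alpha$ on $\hom(B,A)$. By Lemma 1, we have to show that $\alpha$ is an evaluation.

**Step 3. The level $y$.** Assume $|Z|\ge2$. Choose an idempotent $e_1\in A_z$ with $z\ne0$ and put $e_0=\varphi_{z,0}(e_1)$. Then $e_0<e_1$ and $\{e_1,e_0\}\cong\mathbf 2$. Each $\chi\in\hom(Y,\mathbf 2)$ gives the homomorphism $b\mapsto e_{\chi(s(b))}$ from $B$ to $A$, which we also call $\chi$. By local evaluation $\alpha(\chi)\in\{e_1,e_0\}$, and $\chi\mapsto\alpha(\chi)$ is a continuous local evaluation on $\hom(Y,\mathbf 2)$. Proposition 3 gives $y\in Y$ with $\alpha(\chi)=e_{\chi(y)}$ for all $\chi\in\hom(Y,\mathbf 2)$.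

*Then $\alpha(h)\in A_{f(y)}$ for all $h$, with $f$ as in Step 2.* For $w\in Z$ the map $\chi'_w:A\to\{e_1,e_0\}$ sending $A_z$ to $e_1$ iff $z\ge w$ is a homomorphism. Local evaluation at $h$ and $\chi'_wh$ gives $\chi'_w(\alpha(h))=\alpha(\chi'_wh)$, which equals $e_1$ iff $f(y)\ge w$. So the index of $\alpha(h)$ and $f(y)$ lie above the same elements $w$, hence are equal.

If $|Z|=1$, then $Y=\{y\}$ has one element and there is nothing to do.

**Step 4. Cutting off below level $y$.** For $h\in\hom(B,A)$ and $b\in B_x$ define
$$h^*(b)=h(\psi_{x,y}(b))\ \text{ if }x\ge y,\qquad h^*(b)=\varphi_{f(x),0}(h(b))\ \text{ if }x\not\ge y.$$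
*$h^*$ is a homomorphism.* Let $b\in B_x$, $c\in B_{x'}$. If $x,x'\ge y$, then $\psi_{xx',y}(bc)=\psi_{x,y}(b)\psi_{x',y}(c)$ and the claim is clear. If neither holds, then $xx'\not\ge y$, and $h(b)h(c)=\varphi_{f(x),f(xx')}(h(b))\varphi_{f(x'),f(xx')}(h(c))$ gives $h^*(bc)=h^*(b)h^*(c)$ on applying $\varphi_{f(xx'),0}$. If $x\ge y$ and $x'\not\ge y$, then $h^*(b)\in A_{f(y)}$, $h^*(c)\in A_0$, and by (5)
$$h^*(b)h^*(c)=\varphi_{f(y),0}\big(h(\psi_{x,y}(b))\big)h^*(c)=\varphi_{f(y),0}\varphi_{f(x),f(y)}(h(b))\,h^*(c)=\varphi_{f(x),0}(h(b))\,\varphi_{f(x'),0}(h(c)),$$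
which is $\varphi_{f(xx'),0}(h(bc))=h^*(bc)$. The remaining case is the same with sides exchanged.

*$\alpha(h^*)=\alpha(h)$.* If $|Z|=1$, then $h^*=h$. Otherwise let $\chi_y\in\hom(Y,\mathbf 2)$ be the indicator of $\{x:x\ge y\}$ and apply local evaluation at $h,h^*,\chi_y$. As $\alpha(\chi_y)=e_1$, we get $b\in B_x$ with $x\ge y$, $\alpha(h)=h(b)$ and $\alpha(h^*)=h^*(b)$. By Step 3, $h(b)\in A_{f(y)}$, so $f(x)=f(y)$, and (5) gives $h^*(b)=h(\psi_{x,y}(b))=\varphi_{f(x),f(y)}(h(b))=h(b)$.

For $z\in Z$ let $\mathcal H_z$ be the set of all $h\in\hom(B,A)$ with $h(b)=h(\psi_{x,y}(b))\in A_z$ for $b\in B_x$, $x\ge y$, and $h(B_x)\subseteq A_0$ for $x\not\ge y$. It is closed, hence compact, and $h^*\in\mathcal H_{f(y)}$ for every $h$. Applying local evaluation at given members of $\bigcup_z\mathcal H_z$ together with $\chi_y$ (if $|Z|\ge2$), we get $b\in B_x$ with $x\ge y$, and may replace it by $d=\psi_{x,y}(b)$. So: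
$$\text{for }h_1,\dots,h_m\in\textstyle\bigcup_z\mathcal H_z\text{ there is }d\in B_y\text{ with }\alpha(h_k)=h_k(d)\text{ for all }k. \tag{6}$$

**Step 5. Three independent problems.** By Lemma 7, for $h\in\mathcal H_z$ write $h|_{B_y}=(a,b,g)$ with $a:I_y\to L_z$, $b:\Lambda_y\to R_z$, $g\in\operatorname{Hom}(H_y,G_z)$. Let $\mathcal A_z,\mathcal B_z,\mathcal G_z$ be the sets of $a,b,g$ that arise from $h\in\mathcal H_z$; they are compact, as continuous images of $\mathcal H_z$. If $h,h'\in\mathcal H_z$ have the same $a$, then (6) for $h,h'$ shows that $\alpha(h),\alpha(h')\in A_z$ have the same $L$-component. Call it $\alpha_L(z,a)$, and define $\alpha_R(z,b)$ and $\alpha_G(z,g)$ similarly. These maps are continuous, because $\mathcal H_z\to\mathcal A_z$ etc. are continuous surjections from compact to Hausdorff spaces, hence quotient maps. By (6), for any finite list of members of the $\mathcal A_z,\mathcal B_z,\mathcal G_z$ there are $i\in I_y$, $\lambda\in\Lambda_y$, $t\in H_y$ at which all the corresponding values are evaluations.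

It suffices to find $i,\lambda,t$ with
$$\alpha_L(z,a)=a(i),\quad\alpha_R(z,b)=b(\lambda),\quad\alpha_G(z,g)=g(t)\qquad\text{for all }z\in Z\text{ and all }a,b,g. \tag{7}$$
For then, with $d=(i,\lambda,t)\in B_y$, $\alpha(h)=\alpha(h^*)=h^*(d)=h(d)$ for all $h\in\hom(B,A)$.

**Step 6. The $L$-component (the $R$-component is dual).** If $|I_y|=1$, there is only one choice, and it works. Let $|I_y|\ge2$. We first claim that *for some $z$ and some $l\ne l'$ in $L_z$, all maps $I_y\to\{l,l'\}$ belong to $\mathcal A_z$.*

*Case 1: some $\lambda_{z,0}$ is not injective.* Let $l\ne l'$ with $\lambda_{z,0}(l)=\lambda_{z,0}(l')=l_0$, and fix $r\in R_z$. For $a:I_y\to\{l,l'\}$ let $h(b)=(a(i),r,1)\in A_z$ for $b\in B_x$, $x\ge y$, where $i$ is the $I_y$-component of $\psi_{x,y}(b)$, and let $h(b)=(l_0,\rho_{z,0}(r),1)=:e\in A_0$ otherwise. If $b,c$ are at levels $\ge y$, then the $I_y$-component of $\psi(bc)$ is that of $\psi(b)$, so $h(bc)=h(b)h(c)$. In all other cases $h(bc)=e$, and also $h(b)h(c)=e$, because $\varphi_{z,0}(a(i),r,1)=e=e^2$. So $h\in\mathcal H_z$, and it realizes $a$.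

*Case 2: all $\lambda_{z,0}$ are injective.* Let $i\ne i'$ in $I_y$, and pick $\mu\in\Lambda_y$, $s\in H_y$. Some $h\in\hom(B,A)$ separates $(i,\mu,s)$ from $(i',\mu,s)$, and by Lemma 7 its $L$-component on $B_y$ separates $i,i'$. Then $\bar h(b)=\varphi_{f(x),0}(h(b))$, $b\in B_x$, is a homomorphism $B\to A_0$ whose $L$-component still separates $i,i'$, as $\lambda_{f(y),0}$ is injective. So $|L_0|\ge2$. By (5), $\bar h\circ\psi_{x,w}=\bar h$ on $B_x$ for $x\ge w$. Let $D$ be the direct limit of the sets $I_x$, $x\in Y$, along the $I$-components of the maps $\psi_{x,w}$; the system is directed downward since $Y$ is closed under meets. The $L$-components of $\bar h$ on the $I_x$ are compatible, so they define a map $D\to L_0$ that separates the images of $i$ and $i'$. Hence $I_y\to D$ is injective. Choose $l\ne l'$ in $L_0$ and $r_0\in R_0$. A map $a:I_y\to\{l,l'\}$ extends to a map $D\to\{l,l'\}$, which gives maps $a_x:I_x\to\{l,l'\}$ compatible with $\psi$ and with $a_y=a$. Let $h(b)=(a_x(i(b)),r_0,1)\in A_0$ for $b\in B_x$ with $I_x$-component $i(b)$. For $c\in B_{x'}$ the $I$-component of $bc$ is that of $\psi_{x,xx'}(b)$,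 so $a_{xx'}(i(bc))=a_x(i(b))$ and $h(bc)=h(b)h(c)$. By compatibility $h\in\mathcal H_0$, and $h$ realizes $a$. This proves the claim with $z=0$.

Identify $\{l,l'\}$ with $\{1,0\}$. Then $\beta=\alpha_L(z,\cdot):\{0,1\}^{I_y}\to\{0,1\}$ is continuous and, by (6), locally an evaluation. So it preserves $\vee$, complements, $\le$ and constants. Let $\beta(a)$ depend only on $a|_F$ with $F\subseteq I_y$ finite and nonempty. Then
$$1=\beta(1)=\beta(\mathbf 1_F)=\bigvee_{i\in F}\beta(\mathbf 1_{\{i\}}),$$
so $\beta(\mathbf 1_{\{i\}})=1$ for some $i\in F$. If $a(i)=1$, then $a\ge\mathbf 1_{\{i\}}$ and $\beta(a)=1$; if $a(i)=0$, use the complement of $a$. So $\beta(a)=a(i)$ for all $a\in\{0,1\}^{I_y}$.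

Finally let $z'\in Z$ and $a\in\mathcal A_{z'}$ be arbitrary, and let $\chi\in\{0,1\}^{I_y}$ be the indicator of $\{j:a(j)=a(i)\}$. By (6) there is $i''\in I_y$ with $\alpha_L(z',a)=a(i'')$ and $\chi(i'')=\beta(\chi)=\chi(i)=1$. So $\alpha_L(z',a)=a(i'')=a(i)$.

**Step 7. The $G$-component.** This is where the three cases differ. In all of them note that $H_y$ *is separated by homomorphisms into the groups $G_z$*: for $t\ne t'$ the elements $(i,\lambda,t)$, $(i,\lambda,t')$ of $B_y$ are separated by some $h\in\hom(B,A)$, whose $G$-component on $B_y$ is a homomorphism $H_y\to G_{f(y)}$ separating $t,t'$.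

*Case (iii).* Here $B=B_y$ and $\mathcal G_0=\operatorname{Hom}(H_y,G_0)$ by Lemma 7, and $H_y\in\mathbb{ISP}(G_0)$. So $\alpha_G(0,\cdot)$ is a continuous local evaluation on $\operatorname{Hom}(H_y,G_0)$, and Lemma 1 for the dualizable group $G_0$ gives $t$.

*Case (ii).* Let $K=K_w$. Here homomorphisms at level $y$ can be killed below, so they all extend. Let $g\in\operatorname{Hom}(H_y,K)$, and fix $l\in L_w$, $r\in R_w$. Send $b\in B_x$ with $x\ge y$ to $(l,r,g(t'))\in A_w$, where $t'$ is the $H_y$-component of $\psi_{x,y}(b)$, and send all other $b$ to $\varphi_{w,0}(l,r,1)$. Since $\gamma_{w,0}g$ is trivial, $\varphi_{w,0}(l,r,g(t'))=\varphi_{w,0}(l,r,1)$, which is idempotent, and so this map is a homomorphism; it lies in $\mathcal H_w$. Thus $\operatorname{Hom}(H_y,K)\subseteq\mathcal G_w$. As $H_y$ is separated by homomorphisms into groups $G_z\in\mathbb{ISP}(K)$, we have $H_y\in\mathbb{ISP}(K)$. By (6), $\alpha_G(w,\cdot)$ restricted to $\operatorname{Hom}(H_y,K)$ is a continuous local evaluation with values in $K$. Lemma 1 for $K$ gives $t\in H_y$ with $\alpha_G(w,g)=g(t)$ for all $g\in\operatorname{Hom}(H_y,K)$.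 For $g\in\mathcal G_z$ and $u\in\operatorname{Hom}(G_z,K)$, (6) applied to $g$ and $ug\in\mathcal G_w$ gives
$$u(\alpha_G(z,g))=\alpha_G(w,ug)=u(g(t)).$$
The maps $u$ separate the points of $G_z\in\mathbb{ISP}(K)$, so $\alpha_G(z,g)=g(t)$.

*Case (i).* Here homomorphisms at level $y$ need not all be available, but the available ones form groups. Let $z\in Z$. If $z\neq 0$, the subsemigroup $A_z\cup A_0$ of $A$ is the set of all triples with equal indices in $(L_z\cup L_0)\times(R_z\cup R_0)\times(G_z\cup G_0)$, where the three factors are strong semilattices over $\{z>0\}$ (for $z=0$ it is just $L_0\times R_0\times G_0$). All $h\in\mathcal H_z$ have the same index function. So the $L$-, $R$- and $G$-components of members of $\mathcal H_z$ may be combined freely. As $G_z\cup G_0$ is commutative, the pointwise product of the $G$-components of two members of $\mathcal H_z$ is again a homomorphism, and combined with the $L$- and $R$-components of one of them it gives a member of $\mathcal H_z$. So $\mathcal G_z$ is closed under pointwise products. It is nonempty: send all $B_x$ with $x\ge y$ to $(l,r,1)\in A_z$ and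 the rest to $\varphi_{z,0}(l,r,1)$. As exponents divide $n$, $\mathcal G_z$ is a compact subgroup of $\operatorname{Hom}(H_y,G_z)$. By (6) applied to $g,g',gg'$, $\alpha_G(z,\cdot):\mathcal G_z\to G_z$ is a continuous homomorphism.

We combine all these homomorphisms into one. Let $\widehat G_z=\operatorname{Hom}(G_z,C_n)$, which separates the points of $G_z$, and let $\Pi=\prod_{z\in Z,\,\psi\in\widehat G_z}\mathcal G_z$, a finite product of compact groups. Define continuous homomorphisms
$$\Phi:\Pi\to\operatorname{Hom}(H_y,C_n),\quad\Phi((g_{z,\psi}))=\prod_{z,\psi}\psi\circ g_{z,\psi};\qquad\Lambda:\Pi\to C_n,\quad\Lambda((g_{z,\psi}))=\prod_{z,\psi}\psi(\alpha_G(z,g_{z,\psi})).$$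
For each $g=(g_{z,\psi})\in\Pi$, (6) gives $t'\in H_y$ with $\alpha_G(z,g_{z,\psi})=g_{z,\psi}(t')$ for all $z,\psi$, so $\Lambda(g)=\Phi(g)(t')$. Hence $\ker\Phi\subseteq\ker\Lambda$, and $\Lambda=\nu\circ\Phi$ for a homomorphism $\nu:\Xi\to C_n$ on $\Xi=\operatorname{im}\Phi$. The group $\Xi$ is compact, hence closed, and $\Pi\to\Xi$ is a quotient map, so $\nu$ is continuous. The group $H_y\le\prod_i G_{y_i}$ is abelian of exponent dividing $n$. Proposition 2 gives $t\in H_y$ with $\nu(\xi)=\xi(t)$ for all $\xi\in\Xi$. Apply this to the member of $\Pi$ with entry $g\in\mathcal G_z$ at the place $(z,\psi)$ and trivial entries elsewhere: $\psi(\alpha_G(z,g))=\psi(g(t))$. As $\psi$ was arbitrary, $\alpha_G(z,g)=g(t)$ for all $z$ and all $g\in\mathcal G_z$.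

In all cases (7) holds, and $\alpha$ is an evaluation. $\square$

## 6. Inherent nondualizability and residual largeness

The converse of Fact (1) is true if "nondualizable" is kept as "IND". For a finite group $G$ let $T_G=(L_2\times R_2\times G)^0$, where $L_2,R_2$ are the two-element left and right zero semigroups and $^0$ adjoins a new zero.

**Theorem D.** For a finite completely regular semigroup $S$ the following are equivalent:

1. $\mathbb V(S)$ is residually small;
2. $S$ is a strong semilattice of rectangular groups and its subgroups have abelian Sylow subgroups;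
3. $S\in\mathbb{ISP}(T_G)$ for some finite group $G$ with abelian Sylow subgroups;
4. $S\in\mathbb{ISP}(D)$ for some finite dualizable $D$;
5. $S$ is not IND.

So a finite completely regular semigroup is IND if and only if it generates a residually large variety. The proof goes $1\Rightarrow2\Rightarrow3\Rightarrow4\Rightarrow5\Rightarrow1$. We use one cited fact about groups.

**Fact (8).** Finite groups with abelian Sylow subgroups are dualizable. Indeed, every finite group in a residually small variety is dualizable by K. Kearnes, Á. Szendrei, *Dualizable algebras with parallelogram terms*, Algebra Universalis 76 (2016); and by Ol'shanskii (1969), or Freese–McKenzie, a finite group with abelian Sylow subgroups generates a residually small variety.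

*Example.* $S_3$ has abelian Sylow subgroups. So $S_3^0$ is dualizable by Theorem C(ii), with $Z=\{1>0\}$, $K_1=S_3$ and $G_0$ trivial. The maps $S_3\times\mathbf 2\to S_3^0$ given by $(x,\varepsilon)\mapsto x$, and by $(x,1)\mapsto x$, $(x,0)\mapsto0$, are homomorphisms and separate points. So $S_3\times\mathbf 2\in\mathbb{ISP}(S_3^0)$: the nondualizable semigroup of Theorem A is not IND.

*Proof of $4\Rightarrow5$ and $5\Rightarrow1$.* The first is the definition of IND, the second is Fact (1).

*Proof of $3\Rightarrow4$.* $T_G$ is a strong semilattice over $\{1>0\}$ with $A_1=L_2\times R_2\times G$, $A_0$ trivial and $K_1=G$. The group $G$ is dualizable by Fact (8), and $G_1=G$ and the trivial group $G_0$ lie in $\mathbb{ISP}(G)$. So $D=T_G$ is dualizable by Theorem C(ii).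

*Proof of $2\Rightarrow3$.* Let $S=\bigcup_{y\in Y}S_y$ with $S_y=I_y\times\Lambda_y\times G_y$, and let $G$ be the product of the groups $G_y$, which has abelian Sylow subgroups. For $y\in Y$ let $\Psi_y:S\to S_y^0$ be the structure map on $S_x$ if $x\ge y$, and $0$ on $S_x$ otherwise. Since $xx'\ge y$ iff $x\ge y$ and $x'\ge y$, this is a homomorphism. The maps $\Psi_y$ separate points: two elements of the same $S_x$ are separated by $\Psi_x$; if $b\in S_x$, $b'\in S_{x'}$ with $x\ne x'$, then up to symmetry $x'\not\ge x$, and $\Psi_x(b)=b$, $\Psi_x(b')=0$. Finally $S_y^0$ is separated by the homomorphisms $(i,\lambda,t)\mapsto(a(i),b(\lambda),t)$, $0\mapsto0$, into $T_G$, where $a:I_y\to L_2$ and $b:\Lambda_y\to R_2$ are arbitrary maps and $G_y\le G$.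

It remains to prove $1\Rightarrow2$. Lemmas 8, 11 and 12 build large SI algebras from each obstruction to condition 2, and Proposition 13 derives the structure from the absence of obstructions.

**Lemma 8.** If a subgroup of $S$ has a nonabelian Sylow subgroup, then $\mathbb V(S)$ is residually large.

*Proof.* Let $P_0$ be a nonabelian $p$-subgroup of $S$. Choose a maximal element $N$ among the normal subgroups of $P_0$ properly contained in $P_0'$. Chief factors of $p$-groups have order $p$, so $P=P_0/N\in\mathbb V(S)$ satisfies $|P'|=p$, and $P'$ is central, being normal of order $p$ in a $p$-group. For an infinite set $X$ let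
$$Q=P^{(X)}\big/\{(z_x)\in(P')^{(X)}:\textstyle\prod z_x=1\},$$
the direct sum of $X$ copies of $P$ with all copies of $P'$ identified. All groups here have bounded exponent, so $Q\in\mathbb V(S)$. We have $|Q'|=p$. The image of $(g_x)$ is central in $Q$ iff each $g_x$ is central in $P$: its commutator with $u\in P$ placed at $x$ is $[g_x,u]\in P'$, and each copy of $P'$ embeds in $Q$. So $Q/Z(Q)\cong(P/Z(P))^{(X)}$ has at least $|X|$ elements.

By Zorn's lemma let $M\trianglelefteq Q$ be maximal with $M\cap Q'=1$. Then $[M,Q]\le M\cap Q'=1$, so $M\le Z(Q)$ and $|Q/M|\ge|Q/Z(Q)|\ge|X|$. A normal subgroup of $Q$ properly containing $M$ meets $Q'$ nontrivially, so it contains $Q'$, which has prime order. Hence $Q/M$ is SI with monolith $Q'M/M$. As $X$ was arbitrary, $\mathbb V(S)$ is residually large. $\square$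

**Lemma 9.** $\mathbb V(L_2^1)$ is the variety of left regular bands, defined by $x^2=x$ and $xyx=xy$.

*Proof.* Let $L_2^1=\{1,a,b\}$. It satisfies $x^2=x$. It satisfies $xyx=xy$: this is clear if $x$ or $y$ is $1$, and if both are in $\{a,b\}$, both sides are $x$. In a left regular band a letter that has occurred before can be deleted from a product, because $xvx=xv$ and $xx=x$. So every word equals a nonempty word without repeated letters. It remains to see that two distinct such words are distinguished in $L_2^1$. If one has a letter missing in the other, send this letter to $a$ and all others to $1$; the values are $a$ and $1$. If they have the same letters, some $x,y$ occur in opposite order; send $x\mapsto a$, $y\mapsto b$ and all other letters to $1$; the values are $a$ and $b$. Hence the identities of $L_2^1$ are exactly those of left regular bands. $\square$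

**Lemma 10.** For each set $X$ there is an SI left regular band with at least $|X|$ elements.

*Proof.* Consider the following maps on the set $\{p,q\}\sqcup X$. For $D\subseteq X$ and $c\in\{p,q\}$ let $u_{D,c}$ send $D\cup\{p,q\}$ to $c$ and fix $X\setminus D$; and let $k_z$ be the constant map with value $z$. Let $U$ be the set of all these maps ($k_p=u_{X,p}$ and $k_q=u_{X,q}$ appear twice). For $u\in U$,
$$u_{D,c}u_{E,c'}=u_{D\cup E,c},\qquad uk_z=k_{u(z)},\qquad k_zu=k_z.$$
So $U$ is a semigroup, all its elements are idempotent, and $xyx=xy$ holds: for $x=u_{D,c}$, $y=u_{E,c'}$ both sides are $u_{D\cup E,c}$; if $y=k_z$, then $xk_zx=xk_z$; if $x=k_z$, both sides are $k_z$. So $U$ is a left regular band, and $|U|\ge|X|$.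

Let $\theta$ be a congruence of $U$ containing a pair $(s,t)$ with $s\ne t$. Choose $w$ with $s(w)\ne t(w)$ and multiply on the right by $k_w$ to get $(k_z,k_{z'})\in\theta$ with $z\ne z'$. If $\{z,z'\}\ne\{p,q\}$, say $z\in X$. Put $D=\{z'\}\cap X$. Both $u_{D,p}$ and $u_{D,q}$ fix $z$ and send $z'$ to $p$, respectively $q$. Multiplying on the left gives $(k_z,k_p),(k_z,k_q)\in\theta$, so $(k_p,k_q)\in\theta$ in every case. Hence the congruence generated by $(k_p,k_q)$ is the monolith. $\square$

**Lemma 11.** If $L_2^1\in\mathbb V(S)$ or $R_2^1\in\mathbb V(S)$, then $\mathbb V(S)$ is residually large.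

*Proof.* For $L_2^1$ combine Lemmas 9 and 10. The case of $R_2^1$ follows by reversing all products. $\square$

Recall Rees' theorem: a finite completely simple semigroup is isomorphic to some $M(G;I,\Lambda;P)$, the set $I\times G\times\Lambda$ with product $(i,g,\lambda)(j,h,\mu)=(i,gp_{\lambda j}h,\mu)$, where $G$ is a group and the sandwich matrix $P=(p_{\lambda i})$ may be normalized so that one row and one column consist of $1$'s. If all entries of the normalized matrix are $1$, it is a rectangular group.

**Lemma 12.** If some completely simple subsemigroup of $S$ is not a rectangular group, then $\mathbb V(S)$ is residually large.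

*Proof.* The normalized sandwich matrix has an entry $g\ne1$. Restricting to two rows, two columns and the group $\langle g\rangle$, we see that $S$ has a subsemigroup $M(\langle g\rangle;2,2;\left(\begin{smallmatrix}1&1\\1&g\end{smallmatrix}\right))$. For a prime $p$ dividing $|\langle g\rangle|$, map $\langle g\rangle$ onto $\mathbb Z_p$ with $g\mapsto1$ (additive notation). This gives the quotient
$$M_p=M\big(\mathbb Z_p;2,2;\left(\begin{smallmatrix}0&0\\0&1\end{smallmatrix}\right)\big)\in\mathbb V(S).$$

*All $M(\mathbb Z_p;I,\Lambda;P)$ lie in $\mathbb V(M_p)$.* Projections $(i,g,\lambda)\mapsto i$ and $\mapsto\lambda$ map $M_p$ onto $L_2$ and $R_2$, so every rectangular band $I\times\Lambda$ is in $\mathbb V(M_p)$. First let $P$ have a single nonzero entry, equal to $1$, at $(\lambda_0,i_0)$. Let $\bar i=2$ if $i=i_0$ and $\bar i=1$ otherwise, and define $\bar\lambda$ in the same way. Then $(i,g,\lambda)\mapsto\big((\bar i,g,\bar\lambda),(i,\lambda)\big)$ embeds $M(\mathbb Z_p;I,\Lambda;P)$ into $M_p\times(I\times\Lambda)$. Next, if $P=\sum_{k\in K}P^{(k)}$ is a finite sum of such matrices, then the elements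 of $\prod_kM(\mathbb Z_p;I,\Lambda;P^{(k)})$ with the same $i$ and the same $\lambda$ in all coordinates form the semigroup $M(\mathbb Z_p^K;I,\Lambda;(P^{(k)})_k)$, and addition $\mathbb Z_p^K\to\mathbb Z_p$ maps it onto $M(\mathbb Z_p;I,\Lambda;P)$. For finite $I,\Lambda$ every $P$ is such a sum (repeat matrices; the zero matrix is $p$ times a single-entry matrix). Finally, for arbitrary $I,\Lambda$, every finitely generated subsemigroup lies in one with finite index sets, and identities involve finitely many variables.

*A large SI member.* Let $I=\Lambda$ be an infinite set and let $q_{\kappa i}=1$ if $\kappa=i$ and $q_{\kappa i}=0$ otherwise. We claim that $M(\mathbb Z_p;I,I;q)$ is SI. Let $\theta$ be a congruence with $(i,g,\lambda)\mathrel\theta(j,h,\mu)$ for two distinct elements. Multiplying by $(k,0,\kappa)$ on the left and $(l,0,\nu)$ on the right gives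
$$(k,\ q_{\kappa i}+g+q_{\lambda l},\ \nu)\ \mathrel\theta\ (k,\ q_{\kappa j}+h+q_{\mu l},\ \nu).$$
The middle entries differ for suitable $\kappa,l$. If $i\ne j$, fix $l$ and note that the difference of the middle entries for $\kappa=i$ is one more than for $\kappa\notin\{i,j\}$, so it is nonzero for one of these choices. If $\lambda\ne\mu$, argue dually with $l$. If $i=j$ and $\lambda=\mu$, then $g\ne h$, and any $\kappa,l$ will do. So for all $k,\nu$ there are $x\ne x'$ with $(k,x,\nu)\mathrel\theta(k,x',\nu)$. Multiplying on the left by $(k,c,\kappa)$ with $\kappa\ne k$ gives $(k,c+x,\nu)\mathrel\theta(k,c+x',\nu)$ for all $c$. Since $x'-x$ generates $\mathbb Z_p$, transitivity gives all pairs $((k,y,\nu),(k,y',\nu))$. So every nontrivial congruence contains the kernel of the map $(k,y,\nu)\mapsto(k,\nu)$, which is therefore the monolith. As $I$ may be arbitrarily large, $\mathbb V(S)$ is residually large. $\square$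

**Proposition 13.** Let $S$ be a finite completely regular semigroup such that all completely simple subsemigroups of $S$ are rectangular groups and no subsemigroup of $S$ is isomorphic to $L_2^1$ or $R_2^1$. Then $S$ is a strong semilattice of rectangular groups.

*Proof.* By Clifford's theorem $S$ is a semilattice $Y$ of completely simple semigroups $S_y$, that is, $S=\bigcup_{y\in Y}S_y$ and $S_xS_y\subseteq S_{xy}$. By assumption $S_y=I_y\times\Lambda_y\times G_y$. Let $x\ge y$ in $Y$ and let $e\in S_x$ be idempotent.

**Step 1. There is exactly one idempotent $f\le e$ in $S_y$.** For existence, take $(eue)^\omega$ with $u\in S_y$. Suppose that $f=(i,\lambda,1)$ and $f'=(i',\lambda',1)$ are two different ones. Idempotents of a completely simple semigroup are primitive, so $e\notin S_y$. Let $g=ff'=(i,\lambda',1)$, an idempotent $\le e$. If $\lambda\ne\lambda'$, then $fg=g$ and $gf=f$, so $\{e,f,g\}\cong R_2^1$. If $\lambda=\lambda'$, then $ff'=f$ and $f'f=f'$, so $\{e,f,f'\}\cong L_2^1$. Both are excluded.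

**Step 2. $eu=fu$ and $ue=uf$ for $u\in S_y$.** Fix $\lambda_0\in\Lambda_y$ and let $\varepsilon i$ and $\tau_i$ be the $I$- and $G$-components of $e(i,\lambda_0,1)$. Since $(i,\lambda,t)=(i,\lambda_0,1)(i,\lambda,t)$, associativity gives
$$e(i,\lambda,t)=(\varepsilon i,\lambda,\tau_it),\qquad\text{and dually}\qquad(i,\lambda,t)e=(i,\varepsilon'\lambda,t\sigma_\lambda).$$
From $ee=e$ we get $\varepsilon^2=\varepsilon$ and $\tau_{\varepsilon i}\tau_i=\tau_i$, so $\tau_{\varepsilon i}=1$; and dually for $\varepsilon',\sigma$. For $k\in\operatorname{im}\varepsilon$ and $\mu\in\operatorname{im}\varepsilon'$ the idempotent $(k,\mu,1)$ satisfies $e(k,\mu,1)=(k,\mu,1)=(k,\mu,1)e$, so it is $\le e$. By Step 1, $\varepsilon$ is constant with value $k$, $\varepsilon'$ is constant with value $\mu$, and $f=(k,\mu,1)$. Now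
$$\big((j,\lambda',1)e\big)(i,\lambda,1)=(j,\lambda,\sigma_{\lambda'}),\qquad(j,\lambda',1)\big(e(i,\lambda,1)\big)=(j,\lambda,\tau_i),$$
so $\sigma_{\lambda'}=\tau_i$ for all $i,\lambda'$. As $\tau_k=1$, all of these are $1$. Hence $e(i,\lambda,t)=(k,\lambda,t)=f(i,\lambda,t)$, and dually.

**Step 3. The structure maps.** Let $b\in S_x$, $e=b^\omega$, and let $b^{-1}$ be the inverse in $H_e$. With $f\le e$ as above, $bfb^{-1}\in S_y$ is an idempotent, because $bfb^{-1}bfb^{-1}=bfefb^{-1}=bfb^{-1}$, and it is $\le e$. By Step 1, $bfb^{-1}=f$; multiplying by $b$ on the right gives $bf=fb$. Put $\psi_{x,y}(b)=bf\in S_y$. By Step 2, for $u\in S_y$,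
$$bu=beu=bfu=\psi_{x,y}(b)u,\qquad ub=ueb=ufb=ubf=u\psi_{x,y}(b). \tag{9}$$
Let $b\in S_x$, $c\in S_{x'}$, $x,x'\ge y$ and $u\in S_y$. By (9), $\psi_{xx',y}(bc)u=bcu=b\,\psi_{x',y}(c)u=\psi_{x,y}(b)\psi_{x',y}(c)u$, and dually with $u$ on the left. Cancellation in $S_y$ (Lemma 7) gives
$$\psi_{xx',y}(bc)=\psi_{x,y}(b)\psi_{x',y}(c). \tag{10}$$
With $x=x'$ this says that $\psi_{x,y}$ is a homomorphism. For $b\in S_y$ the idempotent $f$ is $b^\omega$ itself, so $\psi_{y,y}=\mathrm{id}$. Taking $y=xx'$ in (10) gives $bc=\psi_{x,xx'}(b)\psi_{x',xx'}(c)$. Finally let $x\ge y\ge w$, $b\in S_x$, $u'\in S_y$, $u\in S_w$. As $u'u\in S_w$, (9) gives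
$$\psi_{x,w}(b)u'u=bu'u=\psi_{x,y}(b)u'u=\psi_{y,w}(\psi_{x,y}(b))u'u,$$
and dually with $uu'$ on the left. Cancellation gives $\psi_{x,w}=\psi_{y,w}\psi_{x,y}$. $\square$

*Proof of $1\Rightarrow2$ in Theorem D.* If $\mathbb V(S)$ is residually small, then Lemma 8 shows that the subgroups of $S$ have abelian Sylow subgroups, and Lemmas 11 and 12 show that $S$ satisfies the hypotheses of Proposition 13. This completes the proof of Theorem D. $\square$

## 7. Abelian subgroups, Clifford semigroups and the products $G\times Y$

The theorems above do not classify all dualizable finite completely regular semigroups, but in several families they decide the matter.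

**Corollary 1.** A finite completely regular semigroup all of whose subgroups are abelian is dualizable if and only if it generates a residually small variety. In particular, every finite commutative completely regular semigroup and every finite normal band is dualizable.

*Proof.* If the variety is residually small, then $1\Rightarrow2$ of Theorem D shows that $S$ is a strong semilattice of rectangular groups, and their groups are abelian, so Theorem C(i) applies. If it is residually large, $S$ is IND by Fact (1), hence nondualizable.

For the last sentence it suffices to check the hypotheses of Proposition 13 and apply Theorem C(i). In a commutative completely regular semigroup, completely simple subsemigroups are groups (distinct elements of a two-element left or right zero semigroup do not commute, so in a Rees representation with normalized matrix both index sets have one element), these are abelian, and $L_2^1$, $R_2^1$ are not commutative. A normal band is a band satisfying $xyzx=xzyx$. Its subgroups are trivial, so its completely simple subsemigroups are rectangular bands. In $L_2^1$ and $R_2^1$ the substitution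 $x=1$, $y=a$, $z=b$ gives $ab\ne ba$, so they are not normal. $\square$

A *Clifford semigroup* is a strong semilattice of groups; its structure maps are the homomorphisms between these groups.

**Corollary 2.** Let $S$ be a finite Clifford semigroup with injective structure maps. Then $S$ is dualizable if and only if $S$ is commutative or $S$ is a group with abelian Sylow subgroups.

*Proof.* If $S$ is commutative, it is a strong semilattice of abelian groups, and Theorem C(i) applies. If $S$ is a group with abelian Sylow subgroups, it is dualizable by Fact (8).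

Conversely, if some subgroup of $S$ has a nonabelian Sylow subgroup, then $\mathbb V(S)$ is residually large by Lemma 8, so $S$ is IND by Fact (1), hence nondualizable. Otherwise suppose that $S$ is neither commutative nor a group. Some $H_e$ is nonabelian, because a strong semilattice of abelian groups is commutative. The minimal ideal of $S$ is the group $G$ at the least index. It contains an isomorphic copy of $H_e$, as structure maps are injective, so $G$ is nonabelian, with abelian Sylow subgroups. By Lemma 6, condition 1 of Theorem B holds for some $p$. We have $S\ne G$ since $S$ is not a group. For idempotents $f\le e$ with $f\in G$, the element $f$ is the identity of $G$ and $x\mapsto xf$ is the structure map $H_e\to G$; it is injective, so $K_{e,f}$ is trivial and condition 2 holds. By Theorem B, $S$ is not dualizable. $\square$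

**Corollary 3.** For a finite group $G$ and a finite semilattice $Y$ with $|Y|\ge2$, $G\times Y$ is dualizable if and only if $G$ is abelian. If $G$ is nonabelian with abelian Sylow subgroups, then $\mathbb V(G\times Y)$ is residually small, and $G\times Y$ is not dualizable, yet it is not IND.

*Proof.* $G\times Y$ is a Clifford semigroup over $Y$ whose structure maps are identity maps of $G$, hence injective. It is not a group, since it has $|Y|\ge2$ idempotents, and it is commutative iff $G$ is abelian. So the first claim is Corollary 2. If $G$ is nonabelian with abelian Sylow subgroups, then $G\times Y$ satisfies condition 2 of Theorem D, hence conditions 1 and 5; and it is not dualizable by the first claim. $\square$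

So every such $G\times Y$ disproves the statement in the problem. For these semigroups residual smallness gives "not IND", but it does not give "dualizable".
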